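# Distance formulas for tensor products of two nests

## 1. Tensor products in which one nest is finite

Suppose an algebra of operators is defined by a family of subspaces that it must leave invariant. Given a bounded operator $T$, each subspace $L$ provides a test: how badly does $T$ fail to leave $L$ invariant? If $T$ does well on every single test, must $T$ be close to the algebra? This is asked in "Nest Algebras" (http://www.math.uwaterloo.ca/~krdavids/Preprints/Davidson_NestAlgebras.pdf) for the algebra attached to two copies of the simplest infinite chain of subspaces. We fix the vocabulary and first treat the case where one chain is finite.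

**Conventions.** $\mathbb N=\{0,1,2,\dots\}$. Subspaces are closed and are identified with their orthogonal projections. Matrix entries are $T_{pq}=\langle Te_q,e_p\rangle$. We write $\|X\|_1$ for the trace norm.

**Definition (nests and lattices).** A *nest* on a Hilbert space $H$ is a chain of subspaces that contains $0$ and $H$ and is closed under arbitrary closed spans and intersections. Its *length* is its number of nonzero elements, possibly $\infty$. A *commutative subspace lattice* (CSL) is a complete lattice of subspaces whose projections commute. If $\mathcal N,\mathcal M$ are nests on $H,H'$, then $\mathcal N\otimes\mathcal M$ is the complete lattice generated by all $N\otimes H'$ and all $H\otimes M$. The generators commute, and the projections in the abelian von Neumann algebra they generate form a complete lattice, so $\mathcal N\otimes\mathcal M$ is indeed a CSL.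

**Definition (the algebra, the tests, the constant).** For a subspace lattice $\mathcal L$, $\operatorname{Alg}\mathcal L$ is the algebra of bounded operators leaving every $L\in\mathcal L$ invariant, and
$$\beta_{\mathcal L}(T)=\sup_{L\in\mathcal L}\|P(L)^\perp T P(L)\| .$$
$\operatorname{Alg}\mathcal L$ *has a distance formula* if there is $C<\infty$ with $\operatorname{dist}(T,\operatorname{Alg}\mathcal L)\le C\,\beta_{\mathcal L}(T)$ for all bounded $T$. The *distance constant* $C(\mathcal L)\in[0,\infty]$ is the least admissible $C$.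

The reverse inequality is automatic: if $A\in\operatorname{Alg}\mathcal L$ then $P(L)^\perp AP(L)=0$, so $\|P(L)^\perp TP(L)\|=\|P(L)^\perp(T-A)P(L)\|\le\|T-A\|$, and hence $\beta_{\mathcal L}(T)\le\operatorname{dist}(T,\operatorname{Alg}\mathcal L)$.

**Example.** The *canonical nest* $\mathcal P$ on $\ell^2(\mathbb N)$ consists of $P_n=\operatorname{span}\{e_k:k<n\}$, $n\ge0$, and $\ell^2(\mathbb N)$. Call $E\subset\mathbb N^2$ a *lower set* if $q\in E$ and $p\le q$ coordinatewise imply $p\in E$; for instance $\{(0,0),(1,0),(0,1)\}$. Write $\ell^2(E)=\overline{\operatorname{span}}\{e_p:p\in E\}$ and $P_E$ for its projection. Each generator of $\mathcal P\otimes\mathcal P$ is $\ell^2(E)$ for a lower set $E$ (a half-strip $\{i<n\}$ or $\{j<n\}$, or all of $\mathbb N^2$), and closed spans and intersections of such spaces correspond to unions and intersections of lower sets. So every $L\in\mathcal P\otimes\mathcal P$ is $\ell^2(E)$ with $E$ a lower set.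

Two textbook facts are used.

* **Arveson's distance formula.** For every nest $\mathcal N$, $\operatorname{dist}(T,\operatorname{Alg}\mathcal N)=\beta_{\mathcal N}(T)$.
* **Duality.** If $\mathcal A\subset B(H)$ is a weak-\* closed subspace and $\mathcal A_\perp$ is the set of trace class $X$ with $\operatorname{tr}(SX)=0$ for all $S\in\mathcal A$, then $\operatorname{dist}(T,\mathcal A)=\sup\{|\operatorname{tr}(TX)|:X\in\mathcal A_\perp,\ \|X\|_1\le1\}$.

There are CSL algebras with no distance formula, so some argument is needed even for a product of two nests. Here is the easy case.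

**Proposition 1.** Let $\mathcal N,\mathcal M$ be nests on nonzero Hilbert spaces $H,H'$, and suppose one of them has finite length $r$. Then
$$C(\mathcal N\otimes\mathcal M)\le 1+2\lceil\log_2 r\rceil .$$

*Proof.* By symmetry let $\mathcal N=\{0=N_0<N_1<\dots<N_r=H\}$. Write $A_i$ for the projection onto $(N_i\ominus N_{i-1})\otimes H'$, so that $\sum_iA_i=1$.

**Step 1: describe the algebra as an intersection.** Let $\mathcal A_1=\operatorname{Alg}\{N_i\otimes H'\}$ and $\mathcal A_2=\operatorname{Alg}\{H\otimes M:M\in\mathcal M\}$. An operator that leaves the generators invariant leaves their closed spans and intersections invariant, so $\mathcal A:=\operatorname{Alg}(\mathcal N\otimes\mathcal M)=\mathcal A_1\cap\mathcal A_2$. All three are weak-\* closed. Moreover $S\in\mathcal A_1$ if and only if $A_iSA_k=0$ whenever $i>k$, and each $A_i$ lies in $\mathcal A_2$, because it commutes with every $1\otimes M$.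

**Step 2: split an annihilator of $\mathcal A$ into annihilators of $\mathcal A_1$ and $\mathcal A_2$.** Let $X\in\mathcal A_\perp$ with $\|X\|_1\le1$, and put
$$X'=\sum_{k<i}A_kXA_i,\qquad X''=X-X'=\sum_{i\le k}A_kXA_i .$$
If $S\in\mathcal A_1$, then $\operatorname{tr}(SX')=\sum_{k<i}\operatorname{tr}(A_iSA_kX)=0$, since $A_iSA_k=0$ for $i>k$. So $X'\in(\mathcal A_1)_\perp$.

If $S\in\mathcal A_2$, put $S^u=\sum_{i\le k}A_iSA_k$. It lies in $\mathcal A_2$ because the $A_i$ do, and in $\mathcal A_1$ because its blocks with $i>k$ vanish. So $S^u\in\mathcal A$, and $\operatorname{tr}(SX'')=\sum_{i\le k}\operatorname{tr}(A_iSA_kX)=\operatorname{tr}(S^uX)=0$. So $X''\in(\mathcal A_2)_\perp$.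

**Step 3: apply Arveson's formula twice.** For every $S\in\mathcal A_1$ we have $|\operatorname{tr}(TX')|=|\operatorname{tr}((T-S)X')|\le\|T-S\|\,\|X'\|_1$, and similarly for $X''$ and $\mathcal A_2$. The families $\{N_i\otimes H'\}$ and $\{H\otimes M\}$ are nests contained in $\mathcal N\otimes\mathcal M$, so Arveson's formula gives
$$|\operatorname{tr}(TX)|\le\operatorname{dist}(T,\mathcal A_1)\|X'\|_1+\operatorname{dist}(T,\mathcal A_2)\|X''\|_1\le\beta_{\mathcal N\otimes\mathcal M}(T)\,\big(\|X'\|_1+\|X''\|_1\big).\tag{1}$$

**Step 4: bound the truncation $X\mapsto X'$.** If $r=1$ then $X'=0$. If $r=2$ then $X'=A_1XA_2$, so $\|X'\|_1\le\|X\|_1$, $\|X''\|_1\le2\|X\|_1$, and the constant is $3$. In general let $t_r$ be the best constant in $\|X'\|_1\le t_r\|X\|_1$ for strict truncation with respect to at most $r$ blocks; $t_1=0$. For $r\ge2$ let $A=\sum_{i\le\lceil r/2\rceil}A_i$ and $B=1-A$. A pair $k<i$ has both indices in the first half, or both in the second, or $k$ in the first and $i$ in the second. So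
$$X'=AXB+(AXA)'+(BXB)' .$$
Here $\|AXB\|_1\le\|X\|_1$. The other two terms are truncations with at most $\lceil r/2\rceil$ blocks. Also, with the unitary $U=A-B$, we have $AXA+BXB=\frac12(X+UXU)$, so $\|AXA\|_1+\|BXB\|_1=\|AXA+BXB\|_1\le\|X\|_1$. Therefore $t_r\le1+t_{\lceil r/2\rceil}$. If $2^{m-1}<r\le2^m$ with $m\ge1$, then $\lceil\log_2\lceil r/2\rceil\rceil=m-1$, so induction gives $t_r\le\lceil\log_2r\rceil$.

Hence $\|X'\|_1\le\lceil\log_2r\rceil$ and $\|X''\|_1\le1+\lceil\log_2r\rceil$. Insert these in (1) and take the supremum over $X$. $\square$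

## 2. Triangular truncation when both nests are infinite

What changes for $\mathcal P\otimes\mathcal P$? Steps 1–3 are algebra. Step 4 costs a factor that we bounded by $\log_2r$, and the cost really does grow with $r$, even for $X\in\mathcal A_\perp$.

To see this, take $H=\mathbb C^n$ with the nest of length $n$ given by $N_i=\operatorname{span}\{e_1,\dots,e_i\}$, and $H'=\mathbb C^2$ with basis $e_0,e_1$ and the nest $\{0,\mathbb Ce_0,\mathbb C^2\}$. Let $J$ be the all-ones $n\times n$ matrix and $X=J\otimes e_0e_1^*$. Any $S\in\mathcal A_2$ has $(1\otimes e_1e_1^*)S(1\otimes e_0e_0^*)=0$, so $\operatorname{tr}(SX)=0$ and $X\in(\mathcal A_2)_\perp\subset\mathcal A_\perp$. Now $\|X\|_1=\|J\|_1=n$, while $X'=J'\otimes e_0e_1^*$ with $J'$ the strictly upper triangular part of $J$. Test $J'$ against $Y$ with entries $Y_{ik}=1/(i-k)$ for $i\ne k$ and zero diagonal. The function $i(\pi-\theta)$ on $(0,2\pi)$ (here $i=\sqrt{-1}$) has Fourier coefficients $1/d$ for $d\ne0$ and $0$ for $d=0$, so $Y$ is a compression of multiplication by a function of modulus at most $\pi$, and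 $\|Y\|\le\pi$. With $h_n=\sum_{d=1}^n1/d$,
$$\pi\|X'\|_1\ge\operatorname{tr}(J'Y)=\sum_{d=1}^{n-1}\frac{n-d}{d}=n(h_n-1),\qquad\text{so}\qquad\frac{\|X'\|_1}{\|X\|_1}\ge\frac{h_n-1}{\pi}.$$

So the splitting argument stops exactly at the inequality $\|X'\|_1\le t_r\|X\|_1$ when $r=\infty$. But this does not answer the question: in the example the second nest has length $2$, so Proposition 1 with the roles exchanged gives constant at most $3$. Splitting along the wrong nest was the problem. One could hope that for $\mathcal P\otimes\mathcal P$ some cleverer splitting works. It does not, and the logarithm is real.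

**Theorem A.** For every $K\ge1$ there is a finite rank operator $\widetilde T$ on $\ell^2(\mathbb N^2)$, supported on $\{0,\dots,4^K-1\}^2$, with
$$\beta_{\mathcal P\otimes\mathcal P}(\widetilde T)\le200,\qquad\operatorname{dist}(\widetilde T,\operatorname{Alg}(\mathcal P\otimes\mathcal P))\ge K/2 .$$
Hence any constant $C$ in a distance formula satisfies $C\ge K/400$ for every $K$, and there is no distance formula for $\operatorname{Alg}(\mathcal P\otimes\mathcal P)$.

**Theorem B.** Let $\mathcal N,\mathcal M$ be nests on nonzero Hilbert spaces $H,H'$, and let $r$ be the minimum of their lengths. Then $\operatorname{Alg}(\mathcal N\otimes\mathcal M)$ has a distance formula if and only if $r<\infty$, that is, if and only if one of the nests is finite. If $r<\infty$,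
$$\tfrac1{2400}\lfloor\log_4r\rfloor\le C(\mathcal N\otimes\mathcal M)\le1+2\lceil\log_2r\rceil .$$
In particular the distance constant for $\mathcal T_n\otimes\mathcal T_n$ ($n\times n$ triangular matrices) has exact order $\log n$.

By duality, what we need is a functional of bounded norm that annihilates the algebra, and an operator $T$ on which that functional is large although every test $\|P^\perp TP\|$ stays bounded. We build these on a finite poset sitting inside $\mathbb N^2$.

## 3. A lexicographic poset inside $\mathbb N^2$

For a finite poset $\Pi$ let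
$$\mathcal A_\Pi=\{s\in B(\ell^2(\Pi)):s_{pq}\ne0\Rightarrow p\le q\},\qquad\beta_\Pi(T)=\sup\{\|P_E^\perp TP_E\|:E\subset\Pi\text{ a lower set}\}.$$

Fix $K\ge1$ and let $\Pi=(\{0,1\}^2)^K$, with points $p=((a_1,b_1),\dots,(a_K,b_K))$. Define $p<q$ if and only if $p\ne q$ and, with $m$ the **largest** index at which $p$ and $q$ differ,
$$b_m(p)=b_m(q)\quad\text{and}\quad a_m(p)<a_m(q).$$
If $b_m(p)\ne b_m(q)$ at that $m$, then $p$ and $q$ are incomparable. One remembers: the top differing index decides; a change in $b$ there kills comparability; otherwise $a$ decides.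

This is a partial order. For transitivity, let $p<q<r$ with deciding indices $m$ and $m'$. Two distinct deciding indices: the larger one decides the pair $p,r$, since at that index exactly one of the two steps changes the coordinate, and above it nothing changes; so $p<r$. The case $m=m'$ cannot occur, because $a_m$ would have to increase strictly twice within $\{0,1\}$. Antisymmetry is clear from the definition.

**Lemma 2.** There is an injection $\iota:\Pi\to\{0,\dots,4^K-1\}^2$ such that $p\le q\iff\iota(p)\le\iota(q)$ coordinatewise, and such that distinct points have distinct first coordinates and distinct second coordinates.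

*Proof.* Let $L_1$ be the total order on $\Pi$ that, at the largest differing index $m$, compares $b_m$ first ($0$ before $1$) and then $a_m$ ($0$ before $1$). Let $L_2$ be the same with the order on the $b_m$ reversed. If $b_m$ differs at the deciding index, $L_1$ and $L_2$ disagree about $p,q$. If $b_m$ agrees, both compare $a_m$. So $p\le q$ in $\Pi$ if and only if $p\le q$ in both $L_1$ and $L_2$. Put $\iota(p)=(\operatorname{rank}_{L_1}p,\operatorname{rank}_{L_2}p)$, ranks starting at $0$. $\square$

**Example ($K=1$).** $\Pi$ has four points $(a,b)$ and two relations, $(0,0)<(1,0)$ and $(0,1)<(1,1)$. $L_1$ lists $(0,0),(1,0),(0,1),(1,1)$ and $L_2$ lists $(0,1),(1,1),(0,0),(1,0)$. So $\iota$ sends $(0,0),(1,0),(0,1),(1,1)$ to $(0,2),(1,3),(2,0),(3,1)$.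

**From $\Pi$ to $\mathbb N^2$.** This paragraph transfers everything to $\mathcal P\otimes\mathcal P$. Let $V:\ell^2(\Pi)\to\ell^2(\mathbb N^2)$ be the isometry $Ve_p=e_{\iota(p)}$. For $T\in B(\ell^2(\Pi))$ put $\widetilde T=VTV^*$, a finite rank operator supported on $\{0,\dots,4^K-1\}^2$. We claim
$$\beta_{\mathcal P\otimes\mathcal P}(\widetilde T)\le\beta_\Pi(T),\qquad\operatorname{dist}(\widetilde T,\operatorname{Alg}(\mathcal P\otimes\mathcal P))\ge\operatorname{dist}(T,\mathcal A_\Pi).\tag{2}$$
For the first part, $L\in\mathcal P\otimes\mathcal P$ equals $\ell^2(E)$ for a lower set $E$ (Section 1). Since $\iota$ preserves order, $\iota^{-1}(E)$ is a lower set of $\Pi$. Since $P_EV=VP_{\iota^{-1}(E)}$, we get $P_E^\perp\widetilde TP_E=VP_{\iota^{-1}(E)}^\perp TP_{\iota^{-1}(E)}V^*$, of norm at most $\beta_\Pi(T)$.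

For the second part, let $A\in\operatorname{Alg}(\mathcal P\otimes\mathcal P)$. For each $(k,l)$ the space $P_{k+1}\otimes P_{l+1}$, an intersection of two generators, is invariant under $A$ and contains $e_{(k,l)}$. So $A_{(i,j),(k,l)}\ne0$ implies $i\le k$ and $j\le l$. By Lemma 2, $V^*AV\in\mathcal A_\Pi$. Hence $\|\widetilde T-A\|\ge\|V^*(\widetilde T-A)V\|=\|T-V^*AV\|\ge\operatorname{dist}(T,\mathcal A_\Pi)$.

It remains to find $T$ on $\ell^2(\Pi)$ with $\operatorname{dist}(T,\mathcal A_\Pi)\ge K/2$ and $\beta_\Pi(T)\le200$.

## 4. Two states that agree on $\mathcal A_\Pi$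

Identify $\ell^2(\Pi)=(\mathbb C^2\otimes\mathbb C^2)^{\otimes K}$, the $m$-th factor having basis $e_{a_m}\otimes e_{b_m}$. Let
$$g=\tfrac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad y=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad z=g\otimes y .$$
Both $g$ and $y$ are self-adjoint with square $1$, so $z=z^*$, $z^2=1$, and $\operatorname{tr}z=\operatorname{tr}g\,\operatorname{tr}y=0$. The entry of $z$ at $(a,b),(a',b')$ is $g_{aa'}y_{bb'}$: it vanishes unless $b\ne b'$. Let $z_m$ be $z$ acting in the $m$-th factor. The $z_m$ commute. For $S\subset\{1,\dots,K\}$ put $z_S=\prod_{m\in S}z_m$. Put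
$$\tau(A)=4^{-K}\operatorname{tr}A,\qquad R=\prod_{m=1}^K(1+z_m),\qquad\omega(A)=\tau(AR).$$

**Proposition 3.** $\tau$ and $\omega$ are states, and $\omega(s)=\tau(s)$ for all $s\in\mathcal A_\Pi$. Consequently
$$\operatorname{dist}(T,\mathcal A_\Pi)\ge\tfrac12|\omega(T)-\tau(T)|\qquad\text{for all }T.\tag{3}$$

*Proof.* **Positivity.** Each $\chi_m:=\frac12(1+z_m)$ is a projection, and they commute, so $R=2^K\prod_m\chi_m\ge0$. Since $\tau$ is multiplicative over the tensor factors and $\tau(1+z)=1$ in one factor, $\tau(R)=1$. So $\omega$ is a state.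

**Agreement on $\mathcal A_\Pi$.** Expanding the product, $\omega(s)-\tau(s)=\sum_{S\ne\emptyset}\tau(sz_S)$. If $(z_S)_{qp}\ne0$, then $p,q$ agree at all indices outside $S$, and $b_m(p)\ne b_m(q)$ for every $m\in S$. The largest differing index is $\max S$, and $b$ differs there, so $p,q$ are incomparable and $s_{pq}=0$. Hence $\operatorname{tr}(sz_S)=\sum_{p,q}s_{pq}(z_S)_{qp}=0$.

**The distance bound.** States have norm $1$, so for $s\in\mathcal A_\Pi$, $|\omega(T)-\tau(T)|=|\omega(T-s)-\tau(T-s)|\le2\|T-s\|$. $\square$

The choice of order is what makes this work: however many coordinates $z_S$ disturbs, the top one alone destroys comparability.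

**The case $K=1$ by hand.** Take $T=z$. The set $E=\{b=0\}$ is a lower set and $P_E^\perp zP_E$ is a copy of $g$, so $\beta_\Pi(z)=1=\|z\|$. Elements of $\mathcal A_\Pi$ vanish on that corner, so $\operatorname{dist}(z,\mathcal A_\Pi)=1$. One level shows no gap between $\beta$ and the distance. We must use many levels.

## 5. The sum $\sum z_n$ and an antichain that defeats it

The first operator to try is $\sum_{n=1}^Kz_n$. In one factor $\tau(z(1+z))=\tau(z+1)=1$ and $\tau(z)=0$, so $\omega(z_n)=1$ and $\tau(z_n)=0$, and (3) gives $\operatorname{dist}(\sum_nz_n,\mathcal A_\Pi)\ge K/2$. That is as large as we want.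

But $\beta_\Pi$ is just as large. The points with $a_1=\dots=a_K=0$ are minimal in $\Pi$, since $p<q$ requires some $a_m(q)=1$. So every set of such points is a lower set. Let $E$ consist of those with $\sum_mb_m$ even. The minimal points span the subspace $\bigotimes_m(e_0\otimes\mathbb C^2)$, on which $z_n$ compresses to $g_{00}y_n=\frac1{\sqrt2}y_n$, where $y_n$ flips $b_n$. Let $u_0$ and $u_1$ be the normalized uniform vectors on the even and the odd minimal points. Then $y_nu_0=u_1$ for every $n$, so
$$\Big\langle\sum_nz_n\,u_0,u_1\Big\rangle=\frac K{\sqrt2},\qquad\text{and}\qquad\beta_\Pi\Big(\sum_nz_n\Big)\ge\frac K{\sqrt2},$$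
while the distance is at most $\|\sum_nz_n\|\le K$. The ratio is at most $\sqrt2$. The trouble is that one pair of vectors, split by one lower set, is seen by all $K$ summands at full strength.

**The repair.** We want to weaken $z_n$ on such vectors without changing $\omega(z_n)$. The density $R$ satisfies $\chi_mR=R$, because $\chi(1+z)=2\chi^2=1+z$. So multiplying $z_n$ by $\chi_m$ with $m\ne n$ does not change its $\omega$-value. On the minimal points, however, $\chi_m$ compresses to $\frac12(1+\frac1{\sqrt2}y_m)$, of norm
$$\kappa:=\tfrac12+\tfrac1{2\sqrt2}<1 .$$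
So $z_n\prod_{m<n}\chi_m$ compresses there to an operator of norm $\kappa^{n-1}/\sqrt2$, and the sum over $n$ stays bounded. This is the role of $g$: its entries have modulus less than $1$. With $g$ replaced by the identity matrix, $\chi$ would compress to the projection $\frac12(1+y)$ of norm $1$, and nothing would be gained.

So set
$$\Psi_n=\prod_{m<n}\chi_m,\qquad T_n=z_n\Psi_n=\Psi_nz_n\Psi_n,\qquad T=\sum_{n=1}^KT_n .$$
The second form of $T_n$ holds because $\Psi_n$ is a projection commuting with $z_n$.

**Proposition 4.** $\operatorname{dist}(T,\mathcal A_\Pi)\ge K/2$.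

*Proof.* By multiplicativity, $\omega(T_n)=\tau(T_nR)$ is the product of $\tau(\chi(1+z))=\tau(1+z)=1$ for each $m<n$, of $\tau(z(1+z))=1$ for $m=n$, and of $\tau(1+z)=1$ for each $m>n$. So $\omega(T_n)=1$. In $\tau(T_n)$ the $n$-th factor contributes $\tau(z)=0$. Thus $\omega(T)=K$ and $\tau(T)=0$; apply (3). $\square$

We also record that $T$ has zero diagonal, since the $n$-th tensor factor of $T_n$ is $z$, whose diagonal vanishes.

## 6. Blocks cut by a lower set, and geometric decay

We now show that what happened on the minimal points happens for every lower set.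

**Proposition 5.** $\beta_\Pi(T)\le200$.

Fix a lower set $E\subset\Pi$ with $E\ne\emptyset,\Pi$; for the two excluded sets $P_E^\perp TP_E=0$.

**Step 1: organize $\Pi$ by how finely $E$ cuts it.** For $1\le n\le K+1$ a *level-$n$ block* is the set of all points with prescribed $(a_j,b_j)$ for all $j\ge n$. Level-$1$ blocks are single points, and $\Pi$ is the only level-$(K+1)$ block. A block is *proper* if it meets both $E$ and $E^c$. Let $D_n$ be the union of the proper level-$n$ blocks. A block containing a proper block is proper, so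
$$\emptyset=D_1\subset D_2\subset\dots\subset D_{K+1}=\Pi .$$
Let $F_n$ be the union of the level-$n$ blocks contained in $D_{n+1}$ that lie inside $E$, and $O_n$ the union of those that are disjoint from $E$. Every level-$(n+1)$ block is a union of level-$n$ blocks, and each of these is proper, inside $E$, or disjoint from $E$. So $D_{n+1}=D_n\sqcup F_n\sqcup O_n$, and by induction
$$E\cap D_{n+1}=\bigsqcup_{m\le n}F_m,\qquad E^c\cap D_{n+1}=\bigsqcup_{m\le n}O_m .\tag{4}$$

*Example.* Let $K=2$ and $E=\{a_1=a_2=0,\ b_1+b_2\text{ even}\}$. The two level-$2$ blocks with $a_2=0$ are proper, and the two with $a_2=1$ miss $E$. So $D_2=\{a_2=0\}$ has $8$ points, $F_1=E$ has $2$, $O_1=D_2\setminus E$ has $6$, $F_2=\emptyset$, and $O_2=\{a_2=1\}$ has $8$.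

**Step 2: at most half of the sub-blocks stay proper.** A level-$(k+1)$ block $H$ consists of four level-$k$ blocks $H_{a,b}$, where $(a_k,b_k)=(a,b)$. *For each $b$, at most one of $H_{0,b},H_{1,b}$ is proper.* Indeed, every point of $H_{0,b}$ is less than every point of $H_{1,b}$: above $k$ they agree, and at $k$ they have the same $b$ and $0<1$. If $H_{1,b}$ is proper, it meets $E$, so $H_{0,b}\subset E$ because $E$ is a lower set, and $H_{0,b}$ is not proper.

**Step 3: each $\chi_k$ contracts vectors carried by $D_k$.**

**Lemma 6.** If $1\le k\le K$ and $w\in\ell^2(D_k)$, then $\chi_kw\in\ell^2(D_{k+1})$ and $\|\chi_kw\|^2\le\kappa\|w\|^2$. Consequently, if $w\in\ell^2(D_m)$ and $m\le n\le K$, then $\|\Psi_nw\|^2\le\kappa^{n-m}\|w\|^2$.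

*Proof.* $\chi_k$ acts only on the coordinates $(a_k,b_k)$, so it preserves $\ell^2(H)$ for each level-$(k+1)$ block $H$. Since $D_k\subset D_{k+1}$ and $D_{k+1}$ is a union of such blocks, $\chi_kw\in\ell^2(D_{k+1})$.

For the norm, fix all coordinates with index $j\ne k$. This gives a fibre $\mathbb C^2\otimes\mathbb C^2$ on which $\chi_k$ acts as $\chi=\frac12(1+z)$. Let $H$ be the level-$(k+1)$ block determined by the fixed coordinates with index greater than $k$. A point $(a,b)$ of the fibre lies in $D_k$ if and only if $H_{a,b}$ is proper. By Step 2 these points have the form $(\theta(b),b)$, with $b$ in a subset of $\{0,1\}$. Compress $\chi$ to the span of the corresponding basis vectors. The diagonal entries are $\frac12$, because $y$ has zero diagonal. The off-diagonal entries, when there are two vectors, are $\frac12g_{\theta(0)\theta(1)}=\pm\frac1{2\sqrt2}$. So the compression has norm at most $\frac12+\frac1{2\sqrt2}=\kappa$. As $\chi$ is a projection, the part $w_0$ of $w$ in this fibre satisfies $\|\chi w_0\|^2=\langle\chi w_0,w_0\rangle\le\kappa\|w_0\|^2$.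 Sum over the fibres.

For the last statement apply the first part successively with $k=m,m+1,\dots,n-1$; after each application the vector lies in the next $\ell^2(D_{k+1})$. This gives $\|\chi_{n-1}\cdots\chi_mw\|^2\le\kappa^{n-m}\|w\|^2$. The remaining factors $\chi_1,\dots,\chi_{m-1}$ of $\Psi_n$ are contractions commuting with these. $\square$

**Step 4: the summand $T_n$ sees only $D_{n+1}$.** Let $v\in\ell^2(E)$ and $w\in\ell^2(E^c)$. By (4) with $n=K$ we have orthogonal decompositions $v=\sum_{m=1}^Kv_m$ and $w=\sum_{m=1}^Kw_m$ with $v_m\in\ell^2(F_m)$, $w_m\in\ell^2(O_m)$. Put $v^{(n)}=\sum_{m\le n}v_m$ and $w^{(n)}=\sum_{m\le n}w_m$. By (4) these are the parts of $v$ and $w$ on $D_{n+1}$.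

$T_n$ acts only on the coordinates with index at most $n$, so it preserves $\ell^2(H)$ for each level-$(n+1)$ block $H$, and $\langle T_nv,w\rangle=\sum_H\langle T_nP_Hv,P_Hw\rangle$. If $H$ is not proper, then $P_Hv=0$ or $P_Hw=0$. So only the blocks in $D_{n+1}$ contribute. Using $T_n=\Psi_nz_n\Psi_n$,
$$|\langle T_nv,w\rangle|=|\langle z_n\Psi_nv^{(n)},\Psi_nw^{(n)}\rangle|\le\|\Psi_nv^{(n)}\|\,\|\Psi_nw^{(n)}\| .\tag{5}$$

**Step 5: sum over $n$.** For $m<n$ we have $v_m\in\ell^2(F_m)\subset\ell^2(D_{m+1})$, so Lemma 6 gives $\|\Psi_nv_m\|\le\kappa^{(n-m-1)/2}\|v_m\|$. For $m=n$ use $\|\Psi_n\|\le1$. With $c_0=1$ and $c_j=\kappa^{(j-1)/2}$ for $j\ge1$,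
$$\|\Psi_nv^{(n)}\|\le\sum_{m\le n}c_{n-m}\|v_m\| .$$
Let $\gamma=\sum_{j\ge0}c_j=1+\frac1{1-\sqrt\kappa}$. By Cauchy–Schwarz with weights $c_{n-m}$, and then summing over $n$ (this is Young's inequality $\ell^1*\ell^2\subset\ell^2$),
$$\sum_n\|\Psi_nv^{(n)}\|^2\le\sum_n\Big(\sum_{m\le n}c_{n-m}\Big)\Big(\sum_{m\le n}c_{n-m}\|v_m\|^2\Big)\le\gamma\sum_m\|v_m\|^2\sum_{n\ge m}c_{n-m}\le\gamma^2\|v\|^2 .$$
The same holds for $w$, since $O_m\subset D_{m+1}$. By (5) and Cauchy–Schwarz,
$$|\langle Tv,w\rangle|\le\sum_n\|\Psi_nv^{(n)}\|\,\|\Psi_nw^{(n)}\|\le\gamma^2\|v\|\,\|w\| .$$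
Hence $\|P_E^\perp TP_E\|\le\gamma^2$. Finally $\sqrt\kappa=\frac12\sqrt{2+\sqrt2}<0.92389$, so $\frac1{1-\sqrt\kappa}<\frac1{0.07611}<13.14$, $\gamma<14.14$ and $\gamma^2<200$. This proves Proposition 5. $\square$

**Proof of Theorem A.** With this $T$, Propositions 4 and 5 and (2) give $\beta_{\mathcal P\otimes\mathcal P}(\widetilde T)\le200$ and $\operatorname{dist}(\widetilde T,\operatorname{Alg}(\mathcal P\otimes\mathcal P))\ge K/2$. A constant $C$ in a distance formula would satisfy $K/2\le200\,C$, that is $C\ge K/400$, for every $K$. No finite $C$ does. $\blacksquare$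

## 7. Arbitrary nests: elements of the lattice that cut the basis vectors

For Theorem B we have the upper bound (Proposition 1). For the lower bound we plant $\Pi$ in $H\otimes H'$ using one unit vector for each point. What is new is that an element $L$ of $\mathcal N\otimes\mathcal M$ may contain such a vector only partly, because a nest can have elements strictly between the ones we select. For example, if $\mathcal N$ is the nest of subspaces $L^2[0,t]$ of $L^2[0,1]$, then every unit vector $\xi$ is cut: $\|P_{L^2[0,t]}\xi\|^2$ is continuous in $t$ and runs from $0$ to $1$.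

**Proposition 7.** If both nests have length at least $4^K$, $K\ge1$, then $C(\mathcal N\otimes\mathcal M)\ge K/2400$.

**Step 1: plant the poset.** Let $n=4^K$. Each nest has at least $n$ nonzero elements, one of them the whole space, so we may choose chains $0=N_0<N_1<\dots<N_n=H$ in $\mathcal N$ and $0=M_0<M_1<\dots<M_n=H'$ in $\mathcal M$. Put $A_i=N_i\ominus N_{i-1}$ and $B_j=M_j\ominus M_{j-1}$ (now subspaces of $H$ and $H'$), and choose unit vectors $\xi_i\in A_i$, $\eta_j\in B_j$. For $p\in\Pi$ write $\iota(p)+(1,1)=(i_p,j_p)$ and $\epsilon_p=\xi_{i_p}\otimes\eta_{j_p}$. These are orthonormal. Let $V:\ell^2(\Pi)\to H\otimes H'$ be the isometry $e_p\mapsto\epsilon_p$, and $\widetilde T=VTV^*$ with $T$ as in Section 5.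

**Step 2: the distance is still large.** If $A\in\operatorname{Alg}(\mathcal N\otimes\mathcal M)$, then $A\epsilon_q\in N_{i_q}\otimes M_{j_q}$. This space is orthogonal to $\epsilon_p$ unless $i_p\le i_q$ and $j_p\le j_q$, that is, unless $p\le q$. So $V^*AV\in\mathcal A_\Pi$, and $\|\widetilde T-A\|\ge\|T-V^*AV\|\ge K/2$ by Proposition 4.

**Step 3: an element $L$ of the lattice acts on $\ell^2(\Pi)$ through a diagonal matrix.** Let $L\in\mathcal N\otimes\mathcal M$ and $P=P(L)$. The projection onto $A_i\otimes B_j$ is a product of differences of lattice projections, so it commutes with $P$. For $p\ne q$ the vectors $\epsilon_p,\epsilon_q$ lie in orthogonal spaces of this kind, so $\langle P\epsilon_q,\epsilon_p\rangle=0$. Hence $D:=V^*PV$ is diagonal, with entries $d_p=\|P\epsilon_p\|^2\in[0,1]$.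

**Step 4: cut vectors form an antichain.** First we prove: *for all $i,j\in\{1,\dots,n\}$,*
$$\text{either }L\perp A_i\otimes B_j\quad\text{or}\quad L\supseteq N_{i-1}\otimes M_{j-1}.\tag{6}$$
For a generator $N\otimes H'$: if $N\le N_{i-1}$ then $N\perp A_i$ and the first alternative holds; otherwise $N\ge N_{i-1}$ and the second holds. Generators $H\otimes M$ are symmetric. Property (6), for fixed $i,j$, passes to closed spans (if all members are orthogonal to $A_i\otimes B_j$, so is the span; otherwise one member contains $N_{i-1}\otimes M_{j-1}$, and so does the span). It passes to intersections (if one member is orthogonal, so is the intersection; otherwise all members contain, and so does the intersection). So it holds on all of $\mathcal N\otimes\mathcal M$.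

Now let $p<q$ in $\Pi$. By Lemma 2 the coordinates increase strictly, so $i_p\le i_q-1$ and $j_p\le j_q-1$. If $d_q>0$, then $L$ is not orthogonal to $A_{i_q}\otimes B_{j_q}$, so by (6) $L\supseteq N_{i_q-1}\otimes M_{j_q-1}\ni\epsilon_p$ and $d_p=1$. In short,
$$p<q,\ d_q>0\ \Longrightarrow\ d_p=1 .\tag{7}$$
Put $E^-=\{d=1\}$, $Q=\{0<d<1\}$, $Z=\{d=0\}$. By (7), $Q$ is an antichain, and $E^-\cup S$ is a lower set of $\Pi$ for every $S\subset Q$.

**Step 5: bound $\|P^\perp\widetilde TP\|$ by tests on $\Pi$.** We have $(P^\perp V)^*(P^\perp V)=1-D$ and $(PV)^*(PV)=D$. By polar decomposition $P^\perp V=U_1(1-D)^{1/2}$ and $PV=U_2D^{1/2}$ with partial isometries $U_1,U_2$, so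
$$\|P^\perp\widetilde TP\|=\|U_1(1-D)^{1/2}TD^{1/2}U_2^*\|\le\|(1-D)^{1/2}TD^{1/2}\| .$$
The nonzero rows of $(1-D)^{1/2}TD^{1/2}$ are in $Q\cup Z$ and its nonzero columns in $E^-\cup Q$. Write $\beta=\beta_\Pi(T)$ and cut the matrix into three parts.

* *Columns in $E^-$.* Here $E^-$ is a lower set and the diagonal factors are contractions, so the norm is at most $\|P_{E^-}^\perp TP_{E^-}\|\le\beta$.
* *Rows in $Z$, columns in $Q$.* This part is at most a compression of $P_{E^-\cup Q}^\perp TP_{E^-\cup Q}$, and $E^-\cup Q$ is a lower set, so the norm is at most $\beta$.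
* *Rows and columns in $Q$.* The norm is at most $\|P_QTP_Q\|$. Average $P_{Q\setminus S}TP_S$ over all subsets $S\subset Q$. The entry at $(p,q)$ with $p\ne q$ survives when $p\notin S$ and $q\in S$, which is one quarter of the subsets. The diagonal of $T$ is zero. So the average is $\frac14P_QTP_Q$. Each $P_{Q\setminus S}TP_S$ is a compression of $P_{E^-\cup S}^\perp TP_{E^-\cup S}$, which has norm at most $\beta$. So the norm of this part is at most $4\beta$.

Hence $\|P^\perp\widetilde TP\|\le6\beta$ for every $L$, and $\beta_{\mathcal N\otimes\mathcal M}(\widetilde T)\le6\cdot200=1200$ by Proposition 5. With Step 2, every admissible $C$ satisfies $K/2\le1200\,C$. $\square$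

**Proof of Theorem B.** If $r=\infty$, Proposition 7 applies for every $K$, so $C(\mathcal N\otimes\mathcal M)=\infty$ and there is no distance formula. If $r<\infty$, the upper bound is Proposition 1. For the lower bound take $K=\lfloor\log_4r\rfloor$: if $K\ge1$, both lengths are at least $r\ge4^K$ and Proposition 7 applies; if $K=0$ there is nothing to prove. For $\mathcal T_n\otimes\mathcal T_n$ both nests have length $n$, so the distance constant lies between $\frac1{2400}\lfloor\log_4n\rfloor$ and $1+2\lceil\log_2n\rceil$, which is exact order $\log n$. $\blacksquare$
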